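# Gray codes for binary necklaces of odd length

## Five beads and four beads

Put five beads on a circle, each marked $0$ or $1$, and do not distinguish two circles that differ by a rotation. There are eight circles:
$$00000,\quad 10000,\quad 11000,\quad 10100,\quad 11100,\quad 11010,\quad 11110,\quad 11111 .$$
We want to list all eight so that each is obtained from its predecessor by changing one bead, where we may rotate before changing. Six of them are runs of ones, and they form an obvious path
$$00000,\ 10000,\ 11000,\ 11100,\ 11110,\ 11111 .$$
Two circles are left over, $10100$ and $11010$. One flip turns $10100$ into $10110$, which is a rotation of $11010$, so the two are neighbors. Moreover $10000$ is a neighbor of $10100$, and $11010$ is a neighbor of $11000$. So we may remove the step $10000,11000$ from the path and detour through the leftover pair: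
$$00000,\ 10000,\ 10100,\ 11010,\ 11000,\ 11100,\ 11110,\ 11111 .$$

Now try four beads. There are six circles: $0000,\,0011,\,0101,\,1111$ have an even number of ones, and $0001,\,0111$ have an odd number. Every flip changes the parity of the number of ones, so a list would alternate between the two kinds. With four of one kind and two of the other this is impossible.

For which lengths does a list exist? The parity obstruction will dispose of even lengths. For odd lengths we shall build a list, and the detour above, replacing one step of a path by a tour of a parallel piece, is how we shall build it.

## The necklace graph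

**Definition (necklaces and Gray codes).** A *necklace* of length $k$ over $\{0,1\}$ is an equivalence class of words in $\{0,1\}^k$ under cyclic rotation. The *necklace graph* has the necklaces of length $k$ as vertices, two being adjacent when they have representatives that differ in exactly one bit. A *Gray code* for necklaces of length $k$ is a list of all of them, each exactly once, with consecutive ones adjacent, that is, a Hamiltonian path of the necklace graph.

The question whether Gray codes exist for all odd $k$ is stated as a problem of C. Savage (1997) in "k-abelian singletons and Gray codes for necklaces" (http://www.cirm-math.fr/ProgWeebly/Renc1429/Whiteland.pdf). Here is the answer.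

**Theorem A.** For every odd $k$ the necklace graph has a Hamiltonian path, so a Gray code for binary necklaces of length $k$ exists. For $k\ge 3$ the ends of any Hamiltonian path are necessarily $0^k$ and $1^k$.

**Theorem B.** A Gray code for binary necklaces of length $k$ exists if and only if $k$ is odd or $k=2$.

Two parts are immediate. For $k=1$ the list is $0,1$. For $k\ge3$ the necklace $0^k$ is adjacent only to $10^{k-1}$, and $1^k$ only to $1^{k-1}0$. An interior vertex of a path has two neighbors on it, so $0^k$ and $1^k$ must be the ends.

## Parity excludes the even lengths from four on

The purpose of this section is to derive Theorem B from Theorem A. For $k=2$ the list $00,01,11$ is a Gray code. Let $k=2h\ge4$. The *weight* of a necklace is its number of ones. Weights of adjacent necklaces have different parity, so a Gray code forces $|\Delta|\le 1$ for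
$$\Delta=\sum_{\text{necklaces}}(-1)^{\text{weight}} .$$

Recall Burnside's lemma with weights: if a finite group $G$ acts on a finite set and $w$ is constant on orbits, then the sum of $w$ over the orbits is $\frac1{|G|}\sum_{g}\sum_{x:\,gx=x}w(x)$. Indeed each $x$ is counted $|\mathrm{Stab}(x)|=|G|/|Gx|$ times, so each orbit contributes its $w$ once.

Apply this to the $k$ rotations. There are $\varphi(L)$ rotations of order $L$ for each $L\mid k$, and such a rotation has $k/L$ cycles of length $L$ on the positions. A fixed word chooses one bit per cycle, so each cycle contributes a factor $1+(-1)^L$. Hence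
$$\Delta=\frac1k\sum_{L\mid k}\varphi(L)\bigl(1+(-1)^L\bigr)^{k/L}.$$
Odd $L$ contribute $0$. Writing $L=2L'$ with $L'\mid h$ and using $\varphi(2L')\ge\varphi(L')$,
$$\Delta=\frac1{2h}\sum_{L'\mid h}\varphi(2L')2^{h/L'}\ \ge\ \frac12\cdot\frac1h\sum_{L'\mid h}\varphi(L')2^{h/L'}=\frac{N_h}{2},$$
where $N_h$ is the number of binary necklaces of length $h$ (Burnside again, with $w=1$). Since every weight $0,\dots,h$ occurs, $N_h\ge h+1\ge3$. So $\Delta\ge 3/2$, and as $\Delta$ is an integer, $\Delta\ge2$. There is no Gray code for even $k\ge4$, and Theorem B follows once Theorem A is proved. (For $k=4$ the formula gives $\frac14(4+4)=2$, in agreement with the count $4-2$ above.)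

For odd $k$ this obstruction disappears: complementing all bits is a bijection on necklaces that reverses the parity of the weight, so $\Delta=0$. **From now on $k\ge3$ is odd.**

## Blocks, fibers and three moves

The aim of this section is to cut the set of necklaces into pieces that look like grids. A nonconstant cyclic word splits uniquely into blocks $1^{p+1}0^{q+1}$ with $p,q\ge0$, each block starting at a $1$ that is preceded by a $0$. We keep the lengths of the blocks fixed and let the boundary between ones and zeros inside each block move.

**Definition (compositions and fibers).** Let $c=(c_1,\dots,c_t)$ with all $c_i\ge2$ and $\sum c_i=k$, and put $n_i=c_i-2$. For $0\le p_i\le n_i$ let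
$$W(c;p_1,\dots,p_t)=\prod_{i}1^{p_i+1}0^{c_i-p_i-1},$$
read as a necklace. Indices are taken mod $t$, and $c$ is regarded as a *cyclic composition*, up to rotation of its parts. The *fiber* of $c$ is $\Phi_c=\{W(c;p)\}$. We write $t(c)$ for the number of parts and $s(c)$ for the number of parts that are at least $3$.

Every nonconstant necklace is $W(c;p)$, uniquely up to simultaneous rotation of $c$ and $p$. So the fibers partition the nonconstant necklaces. For example $1101000=W((3,4);1,0)$. For $k=7$ the cyclic compositions are $(7),(5,2),(4,3),(3,2,2)$, with fibers of sizes $6,4,6,2$; with the two constant necklaces this makes $20$.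

A part $2$ is *trivial*: its coordinate is always $0$, and we ignore it when we speak of grids. Since $k$ is odd, every $c$ has an odd part, so $s(c)\ge1$; and an odd part $c_i$ gives a coordinate with $c_i-1$ values, an *even* number. This is where the oddness of $k$ enters.

**Definition (periodic).** A subset $S\subset\mathbb Z_k$ is *periodic* if it is invariant under a nontrivial rotation of $\mathbb Z_k$, otherwise *aperiodic*. A cyclic composition $c$ corresponds to the set $S$ of block starts, up to rotation; the parts are the gaps between cyclically consecutive points of $S$. We call $c$ periodic if $S$ is.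

For $k=9$ the composition $(3,3,3)$, with $S=\{0,3,6\}$, is periodic. A composition with a unique largest part is aperiodic: a rotation preserving $S$ permutes the gaps, hence maps the largest gap to itself, hence is the identity. If $k$ is prime there are no periodic compositions: a nontrivial rotation generates $\mathbb Z_k$, so an invariant nonempty $S$ is all of $\mathbb Z_k$, and then all parts are $1$, which is not allowed.

If $c$ is aperiodic, a nontrivial rotation of the indices never preserves $c$, because a shift by $0<m<t$ indices would give a rotation of $\mathbb Z_k$ by a sum of $m$ consecutive parts, which lies strictly between $0$ and $k$. Hence for aperiodic $c$ the map $p\mapsto W(c;p)$ is injective.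

We use three kinds of adjacency.

**(M)** Changing one $p_i$ by $\pm1$ flips one bit.

Let $a,b\ge2$ and let $c'$ arise from $c$ by replacing a part $a+b$ by two consecutive parts $a,b$.

**(S0)** $W(c;\dots,p,\dots)\sim W(c';\dots,p,0,\dots)$ for $0\le p\le a-2$. Compare $1^{p+1}0^{a+b-p-1}$ with $1^{p+1}0^{a-p-1}\,1\,0^{b-1}$.

**(S1)** $W(c;\dots,a+p,\dots)\sim W(c';\dots,a-2,p,\dots)$ for $0\le p\le b-2$. Compare $1^{a+p+1}0^{b-p-1}$ with $1^{a-1}\,0\,1^{p+1}0^{b-p-1}$.

For instance, with $7=4+3$: $1100000\sim1100100$ is (S0) with $p=1$, and $1111100\sim1110100$ is (S1) with $p=0$.

Let $P_m$ denote the path with vertices $0,\dots,m-1$. By (M), the fiber of an aperiodic $c$ contains a spanning grid $\prod_iP_{n_i+1}$.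

## Splicing cycles into a path

This section makes the detour of the opening example into a lemma. Call two edges $uu'$ and $vv'$ *parallel* if $u\sim v$ and $u'\sim v'$.

**Lemma 1 (gluing).** Let $V_0,\dots,V_q$ partition the vertex set of a graph $G$. Let $P_0$ be a Hamiltonian path of $G[V_0]$. For $i\ge1$ let $C_i$ be a Hamiltonian cycle of $G[V_i]$ or, if $|V_i|=2$, a single edge (a *digon*). For each $i\ge1$ let $\pi(i)<i$ be such that $V_{\pi(i)}$ is not a digon, and let $e_i\in C_i$ and $f_i\in C_{\pi(i)}$ be parallel edges, where $C_0:=P_0$. Suppose that in every non-digon $C_j$ the edges $f_i$ with $\pi(i)=j$, together with $e_j$ if $j\ge1$, are pairwise distinct. Then $G$ has a Hamiltonian path with the same ends as $P_0$.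

**Proof.** Process $i=1,\dots,q$ in order, starting from the path $P_0$. Write $f_i=vv'$ and $e_i=uu'$ with $u\sim v$, $u'\sim v'$. In the current path replace the edge $vv'$ by $v,u,\dots,u',v'$, where $u\dots u'$ is the path $C_i-e_i$ (for a digon, the edge $uu'$ itself). By induction the current path contains all edges of $P_0$ and of the already inserted cycles $C_j$, except the edges $e_j$ and those $f$'s that have already been used. By the distinctness assumption $f_i$ is none of these, so it is present when it is needed. The ends never change. $\square$

**Length seven.** Take as $P_0$ the runs $0^7,1000000,1100000,\dots,1^7$. The fibers $(5,2)$ and $(3,2,2)$ give the $4$-cycle $1000010,1001010,1101010,1100010$ and the digon $1110010,1111010$. The fiber $(4,3)$ is a $3\times2$ grid and has a Hamiltonian cycle. Splicing all three into $P_0$ gives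
$$\begin{gathered}0000000,\ 1000000,\ 1000010,\ 1001010,\ 1101010,\ 1100010,\ 1100000,\\ 1100100,\ 1000100,\ 1000110,\ 1100110,\ 1110110,\ 1110100,\\ 1110000,\ 1110010,\ 1111010,\ 1111000,\ 1111100,\ 1111110,\ 1111111.\end{gathered}$$
These are all $20$ necklaces, and consecutive words differ in one bit. The middle row is the fiber of $(4,3)$.

So the task is: find a Hamiltonian cycle in each piece, assign each piece to a parent, and keep the requested edges distinct.

## Hamiltonian cycles of a grid through a whole side

If the edges needed for gluing all lie on one side of each grid, we need cycles that contain that side.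

**Lemma 2.** Let $X=P_{m_1}\times\dots\times P_{m_s}$ with $s\ge2$, all $m_i\ge2$ and some $m_i$ even. Then $X$ has a Hamiltonian cycle that contains all edges of the line $\{(v,0,\dots,0)\}$. If $s=2$ and $m_1$ is even, it can be chosen to contain also all edges of the line $\{(0,j)\}$.

**Proof.** Let $\omega_0=0,\omega_1,\dots,\omega_{N-1}$ be the snake Hamiltonian path of $P_{m_2}\times\dots\times P_{m_s}$: for one factor it is the natural order, and for more factors let the last coordinate run through $0,1,2,\dots$ while the others run through the snake path of the remaining factors, forward and backward alternately. For $s=2$ we have $\omega_j=j$. Write $(i,j)$ for $(i,\omega_j)$. Here $N\ge2$, and $m_1$ or $N$ is even.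

*If $m_1$ is even:* go $(0,0),(1,0),\dots,(m_1-1,0)$. Then traverse the rows $i=m_1-1,m_1-2,\dots,0$ over $1\le j\le N-1$, alternately upward and downward in $j$, starting upward. There are $m_1$ rows, an even number, so row $0$ is traversed downward and ends at $(0,1)\sim(0,0)$. This cycle also contains all edges $(0,j)(0,j+1)$.

*If $N$ is even:* go $(0,0),\dots,(m_1-1,0)$. Then for $j=1,\dots,N-1$ traverse $\{(i,j):1\le i\le m_1-1\}$, alternately downward and upward in $i$, starting downward. Since $N-1$ is odd, this ends at $(1,N-1)$. Return through $(0,N-1),(0,N-2),\dots,(0,0)$. $\square$

In both cases the cycle begins with the line $(0,0),\dots,(m_1-1,0)$; we shall use this once more later.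

## Backbone, ladders and the tree of fibers

Now we set up the pieces and the parents for all aperiodic compositions.

**Step 1: the backbone and the compositions with $s=1$.** If exactly one part is at least $3$, that part is odd, so $c=(k-2t+2,2^{t-1})$ with $1\le t\le\frac{k-1}2$. Put
$$F_t(p)=W((k-2t+2,2^{t-1});p,0,\dots,0),\qquad 0\le p\le k-2t .$$
The *root* $R$ is the path $0^k,F_1(0),F_1(1),\dots,F_1(k-2),1^k$.

For $t\ge2$ these fibers are paths, not cycles, so we regroup them. By (S0) with $(a,b)=(k-2t,2)$,
$$F_t(p)\sim F_{t+1}(p)\qquad(0\le p\le k-2t-2). \tag{1}$$
For $0\le l\le\frac{k-5}2$ define the *ladder* $L_l=\{F_t(2l),F_t(2l+1):2\le t\le T\}$, where $T=\frac{k-2l-1}2\ge2$ is the largest $t$ with $2l+1\le k-2t$. Since $k-2t$ is odd, the values $0,\dots,k-2t$ split into the pairs $\{2l,2l+1\}$, so the ladders partition $\{F_t(p):t\ge2\}$. The cycle of $L_l$ is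
$$F_2(2l),F_3(2l),\dots,F_T(2l),F_T(2l+1),\dots,F_3(2l+1),F_2(2l+1),$$
closed by the edge $\{F_2(2l),F_2(2l+1)\}$; the steps in $t$ are edges by (1), because $t+1\le T$ gives $2l+1\le k-2t-2$. If $T=2$ it is a digon. Attach $L_l$ to $R$ by $e=\{F_2(2l),F_2(2l+1)\}$ and $f=\{F_1(2l),F_1(2l+1)\}$. These are parallel by (1) with $t=1$, since $2l+1\le k-4$.

**Step 2: notation for the aperiodic fibers with $s\ge2$.** Such a fiber has at least $4$ vertices, and its grid has at least two nontrivial axes, one of them even. For each such $c$ fix a *distinguished* largest part and rotate so that it is $c_1$; then $c_1\ge3$. Any choice works in this section; later we shall restrict the choice for some $c$. Put $\lambda_c(v)=W(c;v,0,\dots,0)$ and let $\lambda_c[v]$ be the edge $\lambda_c(v-1)\lambda_c(v)$, for $1\le v\le n_1$. These are the *line edges*.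

**Step 3: the parent of each such fiber.** The first idea is always to merge $c_1$ with $c_2$. This fails for $(4,3,2)$: the merged composition $(7,2)$ has $s=1$, and the edge opposite to $\lambda_c[2]$ is $F_2(1)F_2(2)$, which joins two different ladders and lies in no piece. So there are three types. In each we name the *own edge* $e\subset\Phi_c$ and the parallel edge $f$ in the parent.

*Type I: $t=2$.* Both parts are at least $3$; one is even, $\epsilon\ge4$, the other odd, $o\ge3$. The parent is $R$. By (S0), $F_1(p)\sim W((\epsilon,o);p,0)$ for $0\le p\le\epsilon-2$. Take
$$e=\{W((\epsilon,o);\epsilon-3,0),W((\epsilon,o);\epsilon-2,0)\},\qquad f=\{F_1(\epsilon-3),F_1(\epsilon-2)\}.$$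
If $\epsilon=c_1$, then $e=\lambda_c[n_1]$. If $o=c_1$, then $e$ lies on the line $p_1=0$ in the direction of the other part and is not a line edge.

*Type II: $t\ge3$ and $c=(c_1,c_2,2^{t-2})$ with $c_2\ge3$.* Since $c_1+c_2$ is odd, $c_1>c_2$, so $c_1\ge4$ and $n_1\ge2$. The parent is $\hat c=(c_1+2,c_2,2^{t-3})$, obtained by merging $c_t=2$ with $c_1$. By (S1) with $(a,b)=(2,c_1)$, $\lambda_{\hat c}(v+2)\sim\lambda_c(v)$ for $0\le v\le n_1$. Take $e=\lambda_c[v]$ and $f=\lambda_{\hat c}[v+2]$ with $v=n_1$ if $t$ is even and $v=n_1-1$ if $t$ is odd. With $\hat n=n_1+2$ this means $f=\lambda_{\hat c}[\hat n]$ if $t$ is even and $f=\lambda_{\hat c}[\hat n-1]$ if $t$ is odd.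

*Type III: $t\ge3$, not Type II.* The parent is $\hat c=(c_1+c_2,c_3,\dots,c_t)$. If $c_2=2$, then $s(\hat c)=s(c)\ge2$. If $c_2\ge3$, then $s(c)\ge3$, since otherwise $c$ would be of Type II; so $s(\hat c)\ge2$. By (S0) with $(a,b)=(c_1,c_2)$, $\lambda_{\hat c}(v)\sim\lambda_c(v)$ for $0\le v\le n_1$. Take $e=\lambda_c[n_1]$ and $f=\lambda_{\hat c}[n_1]$. With $\hat n=c_1+c_2-2$ we have $n_1=\hat n-c_2\le\hat n-2$.

In Types II and III the merged part is the unique largest part of $\hat c$. So it is the distinguished part of $\hat c$, which makes the use of $\lambda_{\hat c}$ legitimate, and $\hat c$ is aperiodic. Moreover $s(\hat c)\ge2$, and $\hat c$ has one part fewer than $c$.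

**Step 4: the requested edges are distinct.** This is the bookkeeping that the rules were designed for.

**Lemma 3.** Let $\hat c$ be aperiodic with $s(\hat c)\ge2$, and $\hat n=\hat c_1-2$. Under the rules of Step 3 the following hold.

1. If the largest part of $\hat c$ is not unique, $\hat c$ has no children among the fibers.
2. Children of Type III use edges $\lambda_{\hat c}[v]$ with $1\le v\le\hat n-2$, and different children use different edges.
3. There is at most one child of Type II. If there is one, $\hat c$ is of Type I or II, and the child uses $\lambda_{\hat c}[\hat n]$ if $t(\hat c)$ is odd, $\lambda_{\hat c}[\hat n-1]$ if $t(\hat c)$ is even.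
4. The own edge of $\hat c$ and the edges used by its children are pairwise distinct. All of them are line edges, except the own edge when $\hat c$ is of Type I with $\hat c_1$ odd.

**Proof.** Item 1 was observed after Step 3. For item 2, a Type III child arises by splitting the unique largest part of $\hat c$ into $(c_1,c_2)$ and uses $\lambda_{\hat c}[v]$ with $v=c_1-2$; so $v$ determines the child, and $1\le v\le\hat n-2$. For item 3, the parent $(c_1+2,c_2,2^{t-3})$ of a Type II child has unique largest part $c_1+2$ and therefore determines the child. It is of Type I if $t=3$ and of Type II if $t\ge4$. Here $t=t(\hat c)+1$, so the edge is as stated.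

For item 4, Type III children use $v\le\hat n-2$, whereas a Type II child uses $\hat n$ or $\hat n-1$; so the children do not conflict with each other. It remains to compare them with the own edge. If $\hat c$ is of Type I, the own edge is $\lambda_{\hat c}[\hat n]$ or not a line edge, and since $t(\hat c)=2$ is even, a Type II child uses $\lambda_{\hat c}[\hat n-1]$. If $\hat c$ is of Type II, the own edge is $\lambda_{\hat c}[\hat n]$ for $t(\hat c)$ even and $\lambda_{\hat c}[\hat n-1]$ for $t(\hat c)$ odd, and a Type II child uses the other one of these two. If $\hat c$ is of Type III, the own edge is $\lambda_{\hat c}[\hat n]$ and there is no Type II child. $\square$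

**Step 5: the root.** The root edges requested by Type I fibers are $\{F_1(\epsilon-3),F_1(\epsilon-2)\}$ with odd lower index, and different fibers have different $\epsilon$. The ladders request edges with lower index $2l$, even and different for different $l$. All these edges of the root path are distinct.

**Step 6: $k$ without periodic compositions, for instance $k$ prime.** Then the root, the ladders and the fibers with $s\ge2$ are all the pieces. Give each fiber with $s\ge2$ the cycle of Lemma 2 with the distinguished part as first axis. It contains all line edges, and for $t=2$ with $c_1$ odd (so $m_1=c_1-1$ is even) also the line $p_1=0$, hence the own edge. Order the pieces: root, then fibers by number of parts, then ladders. Lemma 1 applies, and Theorem A holds for these $k$.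

## Length nine, and a fiber that is not a grid

For $k=9$ there are $60$ necklaces: two constant ones and fibers of the following sizes.

$$\begin{array}{c|ccccccccc} c&(9)&(7,2)&(5,2,2)&(3,2,2,2)&(6,3)&(5,4)&(4,3,2)&(4,2,3)&(3,3,3)\\ \hline |\Phi_c|&8&6&4&2&10&12&6&6&4\end{array}$$

The first four belong to the root and the ladders. The fibers $(6,3)$ and $(5,4)$ are of Type I and use the root edges $F_1(3)F_1(4)$ and $F_1(1)F_1(2)$. The fiber $(6,3)$ has own edge $\lambda[4]$ and two children: $(4,3,2)$, of Type II, uses $\lambda[3]$, and $(4,2,3)$, of Type III, uses $\lambda[2]$.

The fiber of $(3,3,3)$ is different. The map $p\mapsto W(c;p)$ identifies the eight triples $p\in\{0,1\}^3$ up to rotation, and four necklaces remain, those of $000,001,011,111$. Their weights are $3,4,5,6$. Adjacent necklaces have weights differing by $1$, so these four necklaces induce a path and $\Phi_{(3,3,3)}$ has no Hamiltonian cycle at all. This is the exact point where the plan "one cycle for each fiber" breaks down.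

However, Lemma 1 also accepts digons. The way out is to give up periodic fibers as whole pieces: cut each into pairs of adjacent necklaces, and attach every pair separately to a parallel edge of a neighboring aperiodic fiber. We call the pairs *guests* and the neighboring fibers *hosts*. Three things have to be provided: the pairing, hosts that are not overbooked, and Hamiltonian cycles of the hosts that contain all edges that the guests need.

## Periodic sets are far apart

This section ensures that a host serves only one periodic composition. Hosts will arise by adding or removing one block start.

**Lemma 4.** If $S_1\ne S_2$ are periodic subsets of $\mathbb Z_k$, $k$ odd, then $|S_1\triangle S_2|\ge3$.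

**Proof.** Let $S_i$ be invariant under $\tau_i\ne0$ of order $d_i$. As $d_i\mid k$ is odd, $d_i\ge3$. Let $f_i$ be the indicator of $S_i$, $\Delta=f_1-f_2$, $E=\operatorname{supp}\Delta=S_1\triangle S_2$, and suppose $1\le|E|\le2$. Measure how far $f_2$ is from being $\tau_1$-invariant: let
$$g(i)=f_2(i+\tau_1)-f_2(i)=-\bigl(\Delta(i+\tau_1)-\Delta(i)\bigr),$$
where the second equality uses that $f_1$ is $\tau_1$-invariant. Then $\operatorname{supp}g\subset E\cup(E-\tau_1)$. Since $f_2$ is $\tau_2$-invariant, so is $g$, and $\operatorname{supp}g$ is a union of cosets of $\langle\tau_2\rangle$.

If $g\equiv0$, then $\Delta$ is $\tau_1$-invariant, so $E$ is a nonempty union of cosets of size $d_1\ge3$, contradicting $|E|\le2$. Otherwise $E\cup(E-\tau_1)$ contains a coset of $\langle\tau_2\rangle$, which has at least $3$ elements. So $|E|=2$, say $E=\{x,y\}$. Among three distinct elements of $\{x,x-\tau_1\}\cup\{y,y-\tau_1\}$, two form one of these two pairs. So the coset contains $\{x,x-\tau_1\}$ or $\{y,y-\tau_1\}$, whence $\tau_1\in\langle\tau_2\rangle$. But then $f_2$ is $\tau_1$-invariant and $g\equiv0$, a contradiction. $\square$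

**Consequences.**

**(U1)** If $S$ is periodic, then $S\triangle\{x\}$ is aperiodic, since the two sets are different and their symmetric difference has one element.

**(U2)** If $S_1\triangle\{x_1\}=S_2\triangle\{x_2\}$ with $S_1,S_2$ periodic, then $S_1=S_2$ and $x_1=x_2$. Indeed $S_1\triangle S_2=\{x_1\}\triangle\{x_2\}$ has at most two elements, so $S_1=S_2$, and then $x_1=x_2$.

## A perfect matching on a periodic fiber

Let $c$ be periodic. A nontrivial rotation preserving $S$ induces a nontrivial shift of the indices (a trivial one would fix the points of $S$) that preserves $c$. So $c=(c_0)^d$ with $d>1$ and $c_0$ primitive, that is, not a proper power. Let $c_0$ have $t_0$ parts, so $t=dt_0$; the index shifts preserving $c$ are exactly the multiples of $t_0$. Since $d\mid k$, the number $d$ is odd and $d\ge3$. Every part value occurs at least $d\ge3$ times; in particular an odd part does, so $s(c)\ge3$. Rotate so that position $1$ carries an odd part $a\ge3$; then so do $1+t_0,1+2t_0,\dots$.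

**Lemma 5.** $\Phi_c$ can be partitioned into pairs of the form $\{W(c;2l,y),W(c;2l+1,y)\}$ with $y=(p_2,\dots,p_t)$. Different pairs have different $(l,y)$.

**Proof.** *Setup.* Let $X$ be the grid of all $p$ and $\rho$ the shift of coordinates by $t_0$. Two elements of $X$ give the same necklace if and only if they differ by an index rotation preserving $c$, so $\Phi_c$ is the set of $\langle\rho\rangle$-orbits on $X$. For $j\in\mathbb Z_d$ let $T_j$ be the involution of $X$ that exchanges $2l\leftrightarrow2l+1$ in coordinate $1+jt_0$. It is defined because this coordinate has the $a-1$ values $0,\dots,a-2$, an even number. On $X$ the involution $T_0$ is a pairing, but it does not respect orbits. We let all $T_j$ act together.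

*An invertible operator.* On $\mathbb R^X$ put $(Ah)(x)=\sum_jh(T_jx)$. The $T_j$ induce commuting symmetric involutions, so they are simultaneously diagonalizable, and every eigenvalue of $A$ is a sum of $d$ signs. As $d$ is odd, such a sum is odd, hence nonzero, and $A$ is invertible. Conjugation by $\rho$ permutes the $T_j$ cyclically, so $A$ commutes with $\rho$. Hence $A$ maps the space of $\rho$-invariant functions injectively, and so bijectively, to itself.

*A permutation of the orbits.* In the basis of orbit indicators $1_O$, the $(O',O)$ entry of this restriction is $\#\{j:T_jx\in O\}$ for any $x\in O'$. The determinant is nonzero, so some term of its expansion is nonzero: there is a permutation $\sigma$ of the orbits for which all entries $(O',\sigma(O'))$ are nonzero.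

*A matching.* Each $T_j$ changes the parity of $\sum p_i$, and this parity is constant on orbits. So $\sigma$ maps even orbits to odd ones and odd ones to even ones. Being injective both ways, it restricts to a bijection from even orbits to odd orbits. Pair each even $O'$ with $\sigma(O')$.

*The form of the pairs.* For a matched pair $O',O$ there are $x\in O'$ and $j$ with $T_jx\in O$. Apply a power of $\rho$: it preserves $O$ and $O'$, and a suitable power conjugates $T_j$ to $T_0$. So we may take $j=0$, and the pair is $\{W(c;2l,y),W(c;2l+1,y)\}$ for some $(l,y)$. Finally, $(l,y)$ determines the pair. $\square$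

**Example.** For $c=(3,3,3)$ the even orbits are $000$ and $011$, the odd ones $001$ and $111$. From $000$ all three $T_j$ lead to $001$; from $011$ two lead to $001$ and one to $111$. So the block from even to odd is $\begin{pmatrix}3&0\\2&1\end{pmatrix}$, and the only matching pairs $000$ with $001$ and $011$ with $111$.

## Hosts for the matched pairs

Fix one representative $S$, $c$ of each periodic composition, with an odd part $a$ at position $1$. Call this part and its coordinate $\alpha$. A guest $\{W(c;2l,y),W(c;2l+1,y)\}$ must be parallel to an edge of an aperiodic fiber; we modify $c$ away from $\alpha$.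

**Case A: $c$ has a part $\ge5$.** Choose $z\ne1$ with $c_z=e\ge5$, which is possible because values repeat. The hosts are $c^-$, which replaces $c_z$ by $(e-2,2)$, and $c^+$, which replaces it by $(2,e-2)$. If $p_z\le e-4$, use (S0):
$$W(c;\dots,p_z,\dots)\sim W(c^-;\dots,p_z,0,\dots).$$
If $p_z\ge e-3$, then $p_z\ge2$, and we use (S1):
$$W(c;\dots,p_z,\dots)\sim W(c^+;\dots,0,p_z-2,\dots).$$
For example $c=(5,5,5)$ with $z=2$ has hosts $(5,3,2,5)$ and $(5,2,3,5)$.

**Case B: all parts lie in $\{2,3,4\}$ and $c\ne(3,3,3)$.** Then $a=3$ and $l=0$. Let $z=1+t_0$ if $t_0\ge2$. If $t_0=1$, then $c=3^d$ with $d\ge5$, and we let $z=3$. In both cases $c_z=3$, and $z-1,z,z+1\not\equiv1\pmod t$: for $t_0\ge2$ they are $t_0,t_0+1,t_0+2$ with $2\le t_0$ and $t_0+2\le 2t_0<t$; for $t_0=1$ they are $2,3,4$ and $t\ge5$. If $p_z=0$, the host $c^-$ merges the parts $z-1,z$, and by (S0)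
$$W(c^-;\dots,p_{z-1},\dots)\sim W(c;\dots,p_{z-1},0,\dots).$$
If $p_z=1$, the host $c^+$ merges the parts $z,z+1$, and by (S1)
$$W(c^+;\dots,3+p_{z+1},\dots)\sim W(c;\dots,1,p_{z+1},\dots).$$
For example $c=(3,2,3,2,3,2)$ has $z=3$, $c^-=(3,5,2,3,2)$ and $c^+=(3,2,5,3,2)$.

In Cases A and B the part $\alpha$ is untouched, and both vertices of the guest have the same remaining coordinates. So the guest is parallel to the host edge in direction $\alpha$ between $\alpha=2l$ and $\alpha=2l+1$. Such an edge is called a *rung*. For a fixed one of $c^-,c^+$, distinct guests assigned to it get distinct rungs, because $(l,y)$ can be read off from the rung.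

**Case C: $c=(3,3,3)$, $k=9$.** Here $t=3$ leaves no room to keep $\alpha$ away from $z-1,z,z+1$. The fiber consists of $W(c;0,0,0),W(c;0,0,1),W(c;1,1,0),W(c;1,1,1)$. Take as guests $\{W(c;0,0,\varepsilon)\}_{\varepsilon=0,1}$ and $\{W(c;1,1,\varepsilon)\}_{\varepsilon=0,1}$. The host is $(6,3)$: by (S0) $W((6,3);0,\varepsilon)\sim W(c;0,0,\varepsilon)$, and by (S1) $W((6,3);4,\varepsilon)\sim W(c;1,1,\varepsilon)$. The two host edges are in the direction of the part $3$, at $p_6=0$ and $p_6=4$, where $p_6$ is the coordinate of the part $6$. Their ends are corners of the $5\times2$ grid, of degree $2$, so they lie in every Hamiltonian cycle of this grid.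

**Fact 1: hosts are aperiodic.** They correspond to $S\triangle\{x\}$, with $x=x_-$ for $c^-$ and $x=x_+$ for $c^+$: a block start is added in Case A and removed in Cases B and C. Apply (U1).

**Fact 2: a fiber is a host for at most one periodic $c$, and $c^-\ne c^+$ as fibers in Case A and in Case B with $t_0\ge2$.** Suppose $S_1\triangle\{x_1\}=(S_2\triangle\{x_2\})+r=(S_2+r)\triangle\{x_2+r\}$. By (U2), $S_1=S_2+r$ and $x_1=x_2+r$. Since one representative is fixed per periodic composition, $S_1=S_2=S$, and $r$ preserves $S$. This proves the first claim. It also shows that $c^-=c^+$ only if a rotation preserving $S$ maps one of $x_-,x_+$ to the other.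

In Case A, $x_-$ and $x_+$ are interior to the same gap of $S$, at the offsets $e-2$ and $2$, which differ as $e\ge5$. Such a rotation would map this gap to itself, so it would be the identity, a contradiction. In Case B, $x_-$ and $x_+$ are the starts of blocks $z$ and $z+1$, consecutive points of $S$. Such a rotation would shift the indices by $\pm1$, so all parts would be equal and $t_0=1$.

**Fact 3: Case A hosts.** Let $M\ge5$ be the maximum of $c$. It occurs at least $3$ times in $c$. Choose the distinguished part of the host among the positions $\ne1,z$ of $c$ that carry $M$. At most one occurrence of $M$ is destroyed, so $M$ is the maximum of the host and occurs at least twice in it: the largest part of the host is not unique. Omit $\alpha$. The positions $1+t_0$ and $1+2t_0$ carry $a$ in $c$, and they still give two nontrivial coordinates: if one of them is $z$, then $a=e\ge5$ has been replaced by $a-2\ge3$ and a $2$. At least one of them is an intact odd part. So $s\ge3$, and the grid $\Omega$ of the nontrivial coordinates other than $\alpha$ satisfies the hypotheses of Lemma 2, with the distinguished part as first axis.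

**Fact 4: Case B hosts with $t_0\ge2$.** The merged part is $x+3\in\{5,6,7\}$, where $x\in\{2,3,4\}$ is the part merged with the $3$ at $z$. All other parts are at most $4$, so the merged part is the unique largest part, hence distinguished, and it is not $\alpha$. As $t_0+2<1+2t_0\le t$, the position $1+2t_0$ is none of $1,z-1,z,z+1$, so the $3$ there is intact. So $s\ge3$, and the grid $\Omega$ of the nontrivial coordinates other than $\alpha$ satisfies the hypotheses of Lemma 2, with the distinguished part as first axis; the intact $3$ gives an axis with two values.

**Fact 5: the host $(6,3^{d-2})$ of $c=3^d$, $d\ge5$.** Here $c^-$ and $c^+$ are the same fiber, with unique largest part $6$ and $s=d-1\ge4$. The guests with $p_z=0$ merge positions $2,3$: their rungs have $p_6=p_2\in\{0,1\}$, and their direction $\alpha_1$ is the part just before the $6$. The guests with $p_z=1$ merge positions $3,4$: their rungs have $p_6=3+p_4\in\{3,4\}$, and their direction $\alpha_2$ is the second part before the $6$. As $d-2\ge3$, we have $\alpha_1\ne\alpha_2$. The two families use disjoint sets of edges. By Fact 2 this is the only host with rungs in two directions.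

**Fact 6.** All hosts have a part $\ge5$. All hosts except $(6,3)$ have $s\ge3$ and at least $4$ parts: there are $t+1\ge4$ parts in Case A, $t-1\ge5$ in Case B with $t_0\ge2$, and $d-1\ge4$ for $(6,3^{d-2})$.

## Hamiltonian cycles through all rungs

A host must offer many rungs as well as the line edges of Lemma 3. A cycle with both has a limitation: if it contains the rung at each vertex, then at each vertex there is room for only one more edge, so it cannot contain two consecutive line edges. The most we can hope for is every second line edge, so we aim for the edges $\lambda[v]$ with $v\equiv\hat n\pmod2$, because the own edge of a host will be $\lambda[\hat n]$.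

**Prism cycles.** Let $\omega_0,\dots,\omega_{N-1}$ be a Hamiltonian cycle of a graph $\Omega$, $N\ge4$ even, indices mod $N$. Split its edges $\omega_{i-1}\omega_i$ by the parity of $i$ into two perfect matchings $E,E'$. In $P_2\times\Omega$ take all rungs $\{(0,\omega),(1,\omega)\}$, the edges of $E$ on one column and those of $E'$ on the other. *This is a single Hamiltonian cycle in which rungs and non-rungs alternate.* Start at $\omega_i$ on the column whose class does not contain $\omega_i\omega_{i+1}$. Take the rung at $\omega_i$, then the edge $\omega_i\omega_{i+1}$ on the other column, then the rung at $\omega_{i+1}$, then the edge $\omega_{i+1}\omega_{i+2}$ on the first column. Now we are at $\omega_{i+2}$ in the same situation as at the start, and so on once around; as $N$ is even we return to the starting point after all rungs have been used once.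

**Lemma 6.** Let $X=P_{2b}\times\Omega$ with $b\ge1$, where $\Omega$ is a grid as in Lemma 2 with first axis $\{0,\dots,\hat n\}$, and let $\lambda(v)=(0;v,0,\dots,0)\in X$. Then $X$ has a Hamiltonian cycle containing all rungs $\{(2l,\omega),(2l+1,\omega)\}$ ($0\le l<b$, $\omega\in\Omega$) and all edges $\lambda(v-1)\lambda(v)$ with $v\equiv\hat n\pmod2$, $1\le v\le\hat n$.

**Proof.** By Lemma 2, $\Omega$ has a Hamiltonian cycle $\omega_0,\dots,\omega_{N-1}$ with $\omega_v=(v,0,\dots,0)$ for $v\le\hat n$, and $N=|\Omega|\ge4$ is even. Let $E_1$ be the set of its edges $\omega_{i-1}\omega_i$ with $i\equiv\hat n\pmod2$ and $E_0$ the rest. Put $E_1$ on the columns $\equiv0,3\pmod4$ and $E_0$ on the columns $\equiv1,2\pmod4$. Columns $2l$ and $2l+1$ carry different classes, so with the rungs they give a prism cycle $Z_l$ of $\{2l,2l+1\}\times\Omega$. Columns $2l+1$ and $2l+2$ carry the same class. So we can glue $Z_l$ to $Z_{l+1}$: exchange an edge $\omega\omega'$ on column $2l+1$ and its copy on column $2l+2$ for the edges $(2l+1,\omega)(2l+2,\omega)$ and $(2l+1,\omega')(2l+2,\omega')$. Each column takes part in at most one exchange, so the edges to be exchanged are present. No rung and no edge of column $0$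 is removed, and column $0$ carries $E_1$, which contains the edges $\lambda(v-1)\lambda(v)$ with $v\equiv\hat n$. $\square$

The host $(6,3^{d-2})$ has rungs in two directions and needs its own construction. Write $Q_D=P_2^D$.

**Lemma 7.** Let $D\ge3$, $X=P_5\times Q_D$, and let $\alpha_1\ne\alpha_2$ be two directions of $Q_D$. Then $X$ has a Hamiltonian cycle containing all $\alpha_1$-edges in the slabs $\{0\}\times Q_D$ and $\{1\}\times Q_D$, all $\alpha_2$-edges in the slabs $\{3\}\times Q_D$ and $\{4\}\times Q_D$, and the edges $(1,0)(2,0)$ and $(3,0)(4,0)$, where the second coordinate $0$ is the zero vector.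

**Proof.** Since $D-1\ge2$, $Q_{D-1}$ has a Hamiltonian cycle of even length at least $4$ (Lemma 2). So by the prism construction $Q_D$ has a Hamiltonian cycle $K$ containing all $\alpha_1$-edges, in which $\alpha_1$-edges and other edges alternate; likewise a Hamiltonian cycle $K'$ for $\alpha_2$. Use $K$ in the slabs $0,1,2$ and $K'$ in the slabs $3,4$. Glue slab $p$ to slab $p+1$ by exchanging the two copies of a common edge $g_{p,p+1}$ for the two edges joining corresponding ends, with these choices:

- $g_{12}$ is the non-$\alpha_1$ edge of $K$ at the origin;
- $g_{01}\ne g_{12}$ is another non-$\alpha_1$ edge of $K$;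
- $g_{34}$ is the non-$\alpha_2$ edge of $K'$ at the origin;
- $g_{23}$ is an $\alpha_1$-edge of $K'$ different from $g_{34}$.

The last choice is possible: $K'$ visits both sides of the cut formed by the $\alpha_1$-edges, so it crosses the cut a positive even number of times and has at least two $\alpha_1$-edges. The edge $g_{23}$ also lies in $K$, which contains all $\alpha_1$-edges, and it differs from $g_{12}$, which is not an $\alpha_1$-edge. So in each slab the removed edges are present and distinct, and the result is a Hamiltonian cycle. In slabs $0,1$ only $g_{01},g_{12}$ are removed, and neither is an $\alpha_1$-edge. In slabs $3,4$ only $g_{23}$ (an $\alpha_1$-edge) and $g_{34}$ are removed, and neither is an $\alpha_2$-edge. The joining edges at the origin for $g_{12}$ and $g_{34}$ are $(1,0)(2,0)$ and $(3,0)(4,0)$. $\square$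

## Assembling the Gray code

**Step 1: the pieces.** They are the root, the ladders, the aperiodic fibers with $s\ge2$, and the guests: the pairs of Lemma 5 for each periodic $c\ne(3,3,3)$, and the two pairs of Case C for $(3,3,3)$. Periodic compositions have $s\ge3$, so every necklace lies in exactly one piece. Distinguished parts are chosen as in Fact 3 for Case A hosts (consistently, by Fact 2) and arbitrarily otherwise.

**Step 2: one modified attachment.** The parents and edges are those of the section on the tree of fibers, and the guests are attached as above. A Case B host with merged part $7$ has $\hat n=5$, and a child that splits $7$ into $(4,3)$ would ask for $\lambda[2]$. This has the wrong parity: a cycle through all rungs and $\lambda[1],\lambda[3],\lambda[5]$ cannot contain it. So we make one *exception* to the Type III rule. If $\hat c$ is a Case B host $c^+$ with $t_0\ge2$ and $x=4$ (it merged $(3,4)$ into $7$), and $c_1=4$, $c_2=3$, take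
$$e=\lambda_c[1],\qquad f=\lambda_{\hat c}[1].$$
These are parallel because $\lambda_{\hat c}(v)\sim\lambda_c(v)$ for $0\le v\le n_1=2$. For example, $c=(3,4,3,4,3,4)$ has $c^+=(3,4,7,3,4)$, and splitting the $7$ into $(4,3)$ gives $(3,4,4,3,3,4)$; it is the child in the exception if its distinguished part is the $4$ created by this splitting.

**Step 3: the cycles of the aperiodic fibers with $s\ge2$.**

- Hosts of Case A, and of Case B with $t_0\ge2$: Lemma 6, with $P_{2b}$ the $\alpha$-coordinate ($2b=a-1$) and $\Omega$ as in Facts 3 and 4. The cycle contains all rungs and all $\lambda[v]$ with $v\equiv\hat n\pmod2$, where $\hat n$ is the $n_1$ of the host.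
- $(6,3^{d-2})$ with $d\ge5$: Lemma 7 with $D=d-2$, the axis $P_5$ being the coordinate $p_6$. By Fact 5 the cycle contains all needed rungs, and it contains $\lambda[2]$ and $\lambda[4]$.
- All others, including $(6,3)$: Lemma 2 with the distinguished part as first axis. The cycle contains all line edges, and if $t=2$ and $c_1$ is odd, also all edges of the line $p_1=0$.

**Step 4: the order.** Take the root first, then the aperiodic fibers with $s\ge2$ ordered by number of parts, then ladders and guests. A parent in Types II and III has one part fewer than its child, ladders and guests are never parents, and the parents are the root and fibers with at least $4$ vertices. So every parent precedes its children and is never a digon.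

It remains to check that in each parent the requested edges are distinct and lie in the chosen cycle. For the root this was done in Step 5 of the section on the tree of fibers.

**Step 5: fibers that are not hosts, and $(6,3)$.** The exception changes edges only in the child concerned and in its parent, which is a host with $s\ge3$. So for a fiber that is not a host and not a child in the exception, Lemma 3 gives distinctness. The cycle from Lemma 2 contains all line edges, and it contains the own edge in Type I (also when $c_1$ is odd, by the last choice in Step 3).

Let $\hat c$ be itself the child in the exception. Its own edge is $\lambda[1]$. It has the same multiset of parts as a periodic composition with all parts at most $4$ and containing a $4$. So its largest part $4$ is not unique, and by Lemma 3 it has no children among the fibers. It has no part $\ge5$, so by Fact 6 it is not a host. Its cycle contains all line edges, in particular $\lambda[1]$.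

For $(6,3)$, $k=9$, Lemma 3 again covers the own edge, which is $\lambda[4]$, and the children. In addition there are the two guest edges. They are in the direction of the part $3$, hence distinct from all line edges, and they lie in the cycle by Case C.

**Step 6: hosts with $s\ge3$.** Such a host has at least $4$ parts and $s\ge3$, so it is of Type III. It has a part $\ge5$, so it is not the child in the exception; its own edge is $\lambda[\hat n]$. Parents of Type II children have $s=2$, so it has no Type II children. The guests use distinct rungs, in directions other than that of the line; these lie in the cycle. Type III children arise by splitting the unique largest part into $(c_1,c_2)$ with $c_1$ a largest part of the child, so $c_1\ge3$ and $c_1\ge c_2\ge2$. A split that yields the periodic guest composition gives no child, as that composition is not an aperiodic fiber. We go through the hosts.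

*Case A hosts.* The largest part is not unique, so there are no children among the fibers. The own edge $\lambda[\hat n]$ and all rungs lie in the cycle of Lemma 6.

*Case B hosts with $t_0\ge2$.* The part $x+3$ is split.

- $x=2$, $\hat n=3$: the only split is $(3,2)$, with edge $\lambda[1]$ (if it gives back the guest composition, there is no child).
- $x=3$, $\hat n=4$: the split $(4,2)$ has edge $\lambda[2]$; the split $(3,3)$ gives back the guest composition.
- $x=4$, $\hat n=5$: the split $(5,2)$ has edge $\lambda[3]$. The split $(4,3)$ gives back the guest composition for $c^-$, which merged $(4,3)$; for $c^+$, which merged $(3,4)$, it is the child in the exception, with edge $\lambda[1]$. By Fact 2, $c^-$ and $c^+$ are different fibers, so there is no ambiguity.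

In every case the line edges used, including the own edge $\lambda[\hat n]$, are distinct edges $\lambda[v]$ with $v\equiv\hat n\pmod2$. They and all rungs lie in the cycle of Lemma 6.

*The host $(6,3^{d-2})$, $d\ge5$.* The own edge is $\lambda[4]$. The splits of $6$ are $(4,2)$, with edge $\lambda[2]$, and $(3,3)$, which gives back the guest composition. The edges $\lambda[2],\lambda[4]$ and the guest rungs lie in the cycle of Lemma 7, and the rungs are distinct by Fact 5.

**Step 7: conclusion.** All hypotheses of Lemma 1 hold. So for every odd $k\ge3$ the necklace graph has a Hamiltonian path with the ends of the root path, $0^k$ and $1^k$, and we saw at the start that these ends are forced and that $k=1$ is trivial. This proves Theorem A, and with the parity argument for even $k$ it proves Theorem B: a Gray code for binary necklaces of length $k$ exists if and only if $k$ is odd or $k=2$. $\blacksquare$
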